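# Parsing relational structures into terms over a bounded signature

## 1. Weighted contractions of a relation to a matrix

Let $D$ be a finite nonempty set and let $R\subseteq D^m$ be a relation of arity $m\ge 2$. For every position $s$ and every $c\in D$ take a variable $t^{(s)}_c$; all variables commute. Write $[m]=\{1,\dots,m\}$.

**Definition (contracted matrix).** For $p\ne q$ in $[m]$, $M_{R,p,q}$ is the $D\times D$ matrix over $\mathbb Z[t]$ with entries
$$M_{R,p,q}(x,y)=\sum_{\bar d\in R,\ d_p=x,\ d_q=y}\ \ \prod_{s\in[m]\setminus\{p,q\}}t^{(s)}_{d_s}. \tag{1}$$

Two positions are kept as row and column index. Every other position is summed out, and the element $c$ standing at position $s$ contributes the weight $t^{(s)}_c$. If $m=2$, nothing is summed out and $M_{R,1,2}$ is the 0/1 adjacency matrix of $R$. If $m=3$, then $M_{R,1,2}(x,y)=\sum_{z:(x,y,z)\in R}t^{(3)}_z$.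

**Example 1.** Let $D=[n]$ and $R=\{(x,y,z):x<y<z\}$. Put $A=\{1,\dots,i\}$ and $B=D\setminus A$, and look at the rows in $A$ and the columns in $B$.

* $M_{R,1,2}(x,y)=\sum_{z>y}t^{(3)}_z$ depends only on $y$, so $M_{R,1,2}[A\times B]$ has rank at most 1.
* $M_{R,2,3}(y,z)=\sum_{x<y}t^{(1)}_x$ depends only on $y$, so again the rank is at most 1.
* $M_{R,1,3}(x,z)=\sum_{x<y<z}t^{(2)}_y=\sum_{x<y\le i}t^{(2)}_y+\sum_{i<y<z}t^{(2)}_y$. The first sum depends only on $x\in A$ and the second only on $z\in B$, so the rank is at most 2.
* If $p>q$, the entry asks for an element of $A$ that is larger than an element of $B$, so the block is zero.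

The ranks over all six ordered pairs $(p,q)$ add up to at most $4$, whatever $n$ and $i$ are.

This is what the matrices are for. Cut $D$ into $A$ and $B$, and measure by a number how much of $R$ passes between the two sides. For the problem below, the number must do two jobs. It must be bounded exactly when the cut is "simple" in a sense that comes from logic. It must also be *submodular*, so that cuts can be combined and optimized in polynomial time. The obvious measure does the first job but, from arity 3 on, not the second. The sum of the ranks of the blocks $M_{R,p,q}[A\times B]$ does the second job by ordinary linear algebra, and a lemma on tensors shows that it also does the first.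

## 2. Terms over $F^{\mathrm{QF}}$ and the parsing theorem

A *relational signature* $\mathcal R$ is a finite set of relation symbols, each with an arity $\rho(R)\ge 0$; a nullary relation is a Boolean. An *$\mathcal R$-structure* $S=\langle D_S,(R_S)_{R\in\mathcal R}\rangle$ has a finite domain $D_S$ and relations $R_S\subseteq D_S^{\rho(R)}$. We say that $S$ has *sort* $\mathcal R$.

**Definition (quantifier-free operation).** A unary quantifier-free (QF) operation from $\mathcal R$-structures to $\mathcal R'$-structures is given by a QF formula $\delta(x)$ and QF formulas $\theta_{R}(x_1,\dots,x_{\rho(R)})$ for $R\in\mathcal R'$, all over $\mathcal R$. Equality, $\mathsf{True}$ and $\mathsf{False}$ are allowed. It keeps the elements satisfying $\delta$ and interprets each $R$ on them by $\theta_R$. There are no parameters and no element is copied. A QF precondition may be added. If it fails, the value is undefined; only terms with a value matter.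

**Definition (the signature $F^{\mathrm{QF}}$).** Its symbols are the disjoint unions $\oplus$, the unary QF operations, and constants denoting structures with at most one element. Every symbol has fixed argument sorts and a fixed result sort, so there is one $\oplus$ for each pair of sorts $\mathcal R,\mathcal R'$, with result sort $\mathcal R\cup\mathcal R'$. In $S\oplus S'$ the domains are made disjoint and the interpretations of each symbol are united; a symbol missing from one sort is interpreted there as empty. A *subsignature* is a subset of these symbols. For a subsignature $F$, $T(F)$ is the set of well-sorted finite terms over $F$. The value of $t$ is $\operatorname{val}(t)$, taken up to isomorphism, and $\operatorname{Sig}(t)$ is the set of symbols occurring in $t$.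

**Example 2.** Let $c$ be the one-element $\{E\}$-structure with $E$ binary and empty. For $i=1,2$ let $p_i$ go from sort $\{E\}$ to sort $\{E,P_i\}$, keep $E$, and set $P_i(x):=\mathsf{True}$. Let $h$ go from $\{E,P_1,P_2\}$ to $\{E\}$ with $E(x,y):=E(x,y)\vee(P_1(x)\wedge P_2(y))$. Then $h(p_1(s)\oplus p_2(s'))$ puts $s$ before $s'$ and adds all arcs from the first part to the second. The five symbols $c,p_1,p_2,\oplus,h$ generate all nonempty finite strict linear orders: start with $c$ and put further copies of $c$ in front.

There is a reason to want terms. For every CMS sentence $\varphi$ (monadic second-order logic with counting of set cardinalities modulo fixed integers), the following is known: whether $\varphi$ holds in $\operatorname{val}(t)$ can be checked, *given $t$*, by a fixed-parameter linear algorithm with parameter $(\operatorname{Sig}(t),\varphi)$. Suppose we are given only the structure, and we are told that it may be the value of some term over a finite $F$. Can we find a term? Perhaps not over $F$ itself, but over some other fixed finite signature? "Graph Structure and Monadic Second-Order Logic, a Language Theoretic Approach" (https://people.irisa.fr/Nicolas.Markey/PDF/Papers/mso-CE11.pdf)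 is the source of this problem, in the form of a conjecture: for every $\mathcal R$ and every finite $F\subseteq F^{\mathrm{QF}}$ one can construct a polynomial-time algorithm that, for every $\mathcal R$-structure $S$, either answers that $S$ is not the value of any term in $T(F)$ or outputs a term in $T(F^{\mathrm{QF}})$ that evaluates to $S$. The output terms must lie in $T(F')$ for a finite $F'$ that is constructible from $\mathcal R$ and $F$ and does not depend on $S$. The conjecture is true.

**Theorem 1.** From $\mathcal R$ and a finite $F\subseteq F^{\mathrm{QF}}$ one can construct a finite $F'\subseteq F^{\mathrm{QF}}$ and a deterministic polynomial-time algorithm which, for every $\mathcal R$-structure $S$, either answers (correctly) that $S\ne\operatorname{val}(t)$ for all $t\in T(F)$, or outputs $t'\in T(F')$ with $\operatorname{val}(t')\simeq S$.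

"Polynomial time" refers to fixed $(\mathcal R,F)$; the exponent may depend on $(\mathcal R,F)$.

The requirement on $F'$ carries the content. Without it, let $D_S=[n]$ with $n\ge1$. Take constants $c_1,\dots,c_n$, where $c_i$ has one element and a private unary label $L_i$ holding on it. Form their disjoint union and apply the single operation $R(x_1,\dots,x_m):=\bigvee_{\bar d\in R_S}\bigwedge_s L_{d_s}(x_s)$ for each $R$ of arity $m\ge1$, and $\mathsf{True}$ or $\mathsf{False}$ for each nullary $R$. The value is $S$, but the signature grows with $S$.

## 3. Decompositions and row classes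

**Definition (decomposition).** A decomposition of a finite nonempty set $D$ is a rooted tree with leaf set $D$ in which every non-leaf node has exactly two children. For a node $u$, $A_u\subseteq D$ is the set of leaves below $u$ (inclusive). Equivalently: start with $D$ and repeatedly split sets of size $\ge2$ into two nonempty parts until all parts are singletons.

**Definition (row classes).** Fix $S$ with $D=D_S$, a set $A\subseteq D$ with $B=D\setminus A$, a symbol $R$ of arity $m$, and $\emptyset\ne I\subseteq[m]$ with $J=[m]\setminus I$. The 0/1 matrix $N^A_{R,I}$ has rows $A^I$ and columns $B^J$, and its entry is 1 iff the combined tuple is in $R_S$. Two tuples in $A^I$ are *equivalent* if their rows are equal; the equivalence classes are the *row classes*.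

For $I=[m]$ there is a single column, hence at most 2 row classes. A row class records all that the outside $B$ can see, through $R$, of a tuple from $A$.

Here are the first cases by hand.

*Arity at most 1.* Only $I=[1]$ occurs, so every cut has at most 2 row classes and every decomposition is good.

*A directed path.* Let $D=[n]$ and $E=\{(j,j+1):1\le j<n\}$, and peel off the last element repeatedly, so that the node sets are $A=\{1,\dots,i\}$ and singletons. For $i<n$, the only arc from $A$ to $B$ is $(i,i+1)$, and no arc goes from $B$ to $A$. So $N^A_{E,\{1\}}$ has at most two row classes, $\{i\}$ and the rest, and $N^A_{E,\{2\}}$ has one. Singletons have one row, hence one class.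

*The relation $x<y<z$ of Example 1*, with $A=\{1,\dots,i\}$. For $I=\{1\}$ the row of $x\in A$ is the set of pairs $y<z$ in $B$, the same for all $x$: one class. For $I=\{1,2\}$ the row of $(x,y)$ depends only on whether $x<y$: at most two classes. For each other $I$ with $\emptyset\ne I\subsetneq[3]$, some position in $I$ comes after a position outside $I$, so an element of $B$ would have to be smaller than an element of $A$; the matrix is zero and there is one class.

## 4. Translating between terms and decompositions

The *QF type* of an $i$-tuple in a structure is the set of atomic formulas in $x_1,\dots,x_i$, including equalities and nullary atoms, that it satisfies. For finite $F$ let $k_F\ge1$ be an upper bound on the number of QF $i$-types over any sort that is the result sort of a symbol of $F$, for $1\le i\le\max_{R\in\mathcal R}\rho(R)$. Over a given sort there are $i^2$ equalities and $i^{\rho(Q)}$ atoms for each symbol $Q$, so one can take for $k_F$ the maximum of $1$ and of the numbers $2^{\,i^2+\sum_Q i^{\rho(Q)}}$.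

**Lemma 1.** If $S=\operatorname{val}(t)$ with $t\in T(F)$ and $D_S\ne\emptyset$, then $D_S$ has a decomposition such that for all nodes $u$, all $R\in\mathcal R$ and all $\emptyset\ne I\subsetneq[\rho(R)]$, the matrix $N^{A_u}_{R,I}$ has at most $k_F$ row classes.

*Proof.*

**Step 1: attach a subset of $D_S$ to each subterm.** For each occurrence $u$ of a subterm $t_u$, take $S_u=\operatorname{val}(t_u)$ concretely, so that $D_{S_u}$ is a set of occurrences of one-element constants below $u$. Let $A_u$ be the set of elements of $D_S$ that are leaf occurrences below $u$. An element that survives at the root survives everywhere on the way up, so $A_u\subseteq D_{S_u}$.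

**Step 2: show that the outside sees only QF types.** The claim is: if $\bar a,\bar a'\in A_u^i$ with $i\ge1$ have the same QF type in $S_u$, and $\bar b$ is a tuple over $D_S\setminus A_u$, then $(\bar a,\bar b)$ and $(\bar a',\bar b)$ have the same QF type in $S$.

For $v=u$ or an ancestor $v$ of $u$, let $\bar b_v$ be the subtuple of the entries of $\bar b$ that lie in $A_v$. We show by induction upward that $(\bar a,\bar b_v)$ and $(\bar a',\bar b_v)$ have the same QF type in $S_v$. For $v=u$ the tuple $\bar b_u$ is empty and this is the hypothesis.

If the top symbol at $v$ is a unary QF operation with argument $v'$, then $A_v=A_{v'}$ and $\bar b_v=\bar b_{v'}$. All entries survive. An atom in the image is evaluated by a QF formula in the argument, so the QF type in the image is determined by the QF type in the argument.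

If $S_v=S_{v'}\oplus S_{v''}$ with $u$ below or equal to $v'$ (the other case is symmetric), then $\bar b_v$ consists of $\bar b_{v'}$ and of entries in $S_{v''}$. An atom with variables on both sides, equality included, is false. An atom whose variables are all on the $v'$ side is evaluated in $S_{v'}$, where the two types agree by induction. An atom whose variables are all on the $v''$ side involves only entries of $\bar b$, which are common to both tuples. A nullary atom does not depend on the tuple. So the types agree at $v$. At the root, $\bar b_v=\bar b$, and this is the claim.

Consequently two tuples of $A_u^I$ with the same QF type in $S_u$ have equal rows in $N^{A_u}_{R,I}$. The sort of $S_u$ is the result sort of the top symbol of $t_u$, so there are at most $k_F$ row classes.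

**Step 3: extract a binary tree.** Let $\mathcal L$ be the set of distinct nonempty sets $A_u$. It contains $D_S$ and every $\{d\}$ with $d\in D_S$. Let $X\in\mathcal L$ with $|X|\ge2$ and take a lowest $u$ with $A_u=X$. It is not a constant, since the set of a constant has size at most 1. It is not unary, since its argument would have the same set. So it is an $\oplus$. Both arguments have nonempty sets, since otherwise one argument would have the set $X$. Hence $X$ is the disjoint union of two members of $\mathcal L$. Starting with $D_S$ and splitting repeatedly in this way gives a decomposition all of whose node sets are in $\mathcal L$. $\square$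

**Lemma 2.** For $K\ge2$ there is a finite $F'_{\mathcal R,K}\subseteq F^{\mathrm{QF}}$, constructible from $\mathcal R,K$, such that the following holds. If a decomposition of $D_S$ is given in which all $N^{A_u}_{R,I}$ ($\emptyset\ne I\subseteq[\rho(R)]$) have at most $K$ row classes, then a term $t'\in T(F'_{\mathcal R,K})$ with value $S$ can be computed in time polynomial in $|D_S|$ for fixed $\mathcal R,K$. (If $D_S=\emptyset$, $S$ is a constant of $F'_{\mathcal R,K}$.)

*Proof.*

**Step 1: define the signature.** The plan is that the term remembers, at each node, only the row class of each tuple. Let $\mathcal Q=\{C_{R,I,j}:R\in\mathcal R,\ \emptyset\ne I\subseteq[\rho(R)],\ j\in[K]\}$, where $C_{R,I,j}$ has arity $|I|$. Let $\mathcal Q^1,\mathcal Q^2$ be disjoint copies of $\mathcal Q$, and $P_1,P_2$ new unary symbols. $F'_{\mathcal R,K}$ consists of the following symbols.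

* All empty $\mathcal R$-structures as constants, and one constant $\mathbf c$: the one-element $\mathcal Q$-structure with all $C_{R,I,1}$ full and all $C_{R,I,j}$, $j\ne1$, empty.
* Operations $\mathrm{rel}_i$ ($i=1,2$), which rename $\mathcal Q$ to $\mathcal Q^i$ and define $P_i(x):=\mathsf{True}$.
* The single operation $\oplus$ on the sorts $\mathcal Q^1\cup\{P_1\}$ and $\mathcal Q^2\cup\{P_2\}$.
* Operations $h_\gamma$ to sort $\mathcal Q$ with domain formula $\mathsf{True}$. There is one for each family $\gamma$ giving, for each $R$ and each pair of disjoint $I_1,I_2\subseteq[\rho(R)]$ with $I_1\cup I_2\ne\emptyset$, a map $\gamma_{R,I_1,I_2}:[K]\times[K]\to[K]$, where an argument belonging to an empty $I_i$ is omitted. The definition is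
$$C_{R,I,j}(x_i)_{i\in I}:=\bigvee_{I=I_1\sqcup I_2}\Big(\bigwedge_{i\in I_1}P_1(x_i)\wedge\bigwedge_{i\in I_2}P_2(x_i)\wedge\bigvee_{\gamma_{R,I_1,I_2}(j_1,j_2)=j}C^1_{R,I_1,j_1}(x_{I_1})\wedge C^2_{R,I_2,j_2}(x_{I_2})\Big), \tag{2}$$
with $x_{I_1}=(x_i)_{i\in I_1}$ and conjuncts for an empty $I_i$ omitted.
* Final operations $g$ from $\mathcal Q$ to $\mathcal R$ with domain formula $\mathsf{True}$: for $\rho(R)\ge1$, $R(\bar x):=\bigvee_{j\in E_R}C_{R,[\rho(R)],j}(\bar x)$ with some $E_R\subseteq[K]$, and $R:=\mathsf{True}$ or $\mathsf{False}$ for nullary $R$.

This set is finite and constructible.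

**Step 2: describe the structure wanted at each node.** For each node $u$, each $R$ and each $I$, number the row classes of $A_u^I$ injectively by elements of $[K]$, using the number 1 at leaves, where $|A_u^I|=1$. Let $S_u$ be the $\mathcal Q$-structure on $A_u$ in which $C_{R,I,j}$ is the class with number $j$, empty if there is none. For a leaf, $S_u\simeq\mathbf c$.

**Step 3: compute $S_u$ from the children.** Let $u$ have children $v,v'$, and let $\bar a=(\bar a_1,\bar a_2)\in A_u^I$ with $\bar a_1\in A_v^{I_1}$ and $\bar a_2\in A_{v'}^{I_2}$, so $I=I_1\sqcup I_2$. Let $\bar a_1'$ be equivalent to $\bar a_1$ for $A_v$. For every $\bar b\in(D\setminus A_u)^J$ the tuple $(\bar a_2,\bar b)$ is over $D\setminus A_v$, so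
$$(\bar a_1,\bar a_2,\bar b)\in R_S\iff(\bar a_1',\bar a_2,\bar b)\in R_S .$$
So replacing $\bar a_1$ by $\bar a_1'$ does not change the class of $\bar a$ at $u$. The same holds for $\bar a_2$. Hence the class number of $\bar a$ is $\gamma_{R,I_1,I_2}(j_1,j_2)$, where $j_1,j_2$ are the class numbers of $\bar a_1,\bar a_2$, for a suitable map $\gamma_{R,I_1,I_2}$ (arbitrary on pairs that do not occur). In $\mathrm{rel}_1(S_v)\oplus\mathrm{rel}_2(S_{v'})$ the predicate $P_1$ holds exactly on $A_v$ and $P_2$ exactly on $A_{v'}$. So exactly one disjunct $I=I_1\sqcup I_2$ of (2) can apply to $\bar a$, and in it exactly one pair $(j_1,j_2)$. Therefore $S_u=h_\gamma(\mathrm{rel}_1(S_v)\oplus\mathrm{rel}_2(S_{v'}))$.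

**Step 4: recover $S$ at the root.** For $I=[\rho(R)]$, two equivalent tuples are both in $R_S$ or both not. So $R_S$ is a union of classes and $S=g(S_{\rm root})$ for a suitable $g$. All classes and maps are found by inspecting matrices with at most $|D|^{\rho(R)}$ entries at $2|D|-1$ nodes. $\square$

So what remains is a problem about cuts: *find, in polynomial time, a decomposition with boundedly many row classes whenever one as in Lemma 1 exists.*

## 5. Top-down splitting, and the failure of flattening ranks

A set function $f$ on the subsets of $D$ is *symmetric* if $f(A)=f(D\setminus A)$ and *submodular* if $f(X\cap X')+f(X\cup X')\le f(X)+f(X')$ for all $X,X'$.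

Suppose $f(A)\ge0$ measures the complexity of the cut $A\,|\,D\setminus A$. A natural plan is to build the decomposition from the top, keeping $f(A)\le w$ for all sets produced. If $f(A)$ is well below $w$, chop off one element. If $f(A)$ is close to $w$, then $A$ must be split into two parts with strictly smaller $f$. If a good decomposition exists, it contains a node set $X$ with $f(X)$ small such that $X$ and $D\setminus X$ each carry a fair share of the connection between $A$ and the outside. We then want to say
$$f(A\cap X)\le f(A)+f(X)-f(A\cup X), \tag{3}$$
with $f(A\cup X)$ a fair share of $f(A)$, and likewise for $A\setminus X$. Moreover $X$ is not known, so we need a way to find a replacement for it among exponentially many sets. Both needs are met if $f$ is submodular: (3) is the definition, and submodular functions can be minimized in polynomial time.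

The first candidate is
$$\nu(A)=\sum_{R}\ \sum_{\emptyset\ne I\subsetneq[\rho(R)]}\operatorname{rank}N^A_{R,I}.$$
It is faithful: the rank is at most the number of row classes, and a 0/1 matrix of rank $r$ has at most $2^r$ distinct rows (every column is a linear combination of $r$ basis columns, so a row is determined by its entries there). It is symmetric, since $N^{D\setminus A}_{R,J}$ is the transpose of $N^A_{R,I}$. If all arities are at most 2, it is submodular: $N^A_{R,\{1\}}=M_{R,1,2}[A\times B]$ and $N^A_{R,\{2\}}=M_{R,2,1}[A\times B]$, and Lemma 3 below applies. At arity 3 it breaks.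

**Example 3 (flattening ranks are not submodular).** Let $D$ be the disjoint union of $U=\{u_1,\dots,u_r\}$, $V=\{v_1,\dots,v_r\}$ and $W=\{w_{ij}:i,j\in[r]\}$, and let $R=\{(w_{ij},u_i,v_j):i,j\in[r]\}$. For $A=U$, tuples of $R$ have exactly position 2 in $A$, so only $I=\{2\}$ contributes. The row of $u_i$ is the set $\{(w_{ij},v_j):j\in[r]\}$. These $r$ rows are nonzero with disjoint supports, so $\nu(U)=r$. In the same way $\nu(V)=r$. For $A=U\cup V$ only $I=\{2,3\}$ contributes; the row of $(u_i,v_j)$ is the unit vector of $w_{ij}$ and all other rows are zero, so $\nu(U\cup V)=r^2$. Finally $\nu(\emptyset)=0$. Submodularity for $U,V$ would require $r^2\le2r$, which is false for $r\ge3$.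

So (3) fails for $\nu$ by an unbounded amount. Two positions, each simple alone, become complex when read jointly. The contracted matrices never read two positions jointly: they keep one position on each side and average the others away. In Example 3 the row of $w_{ij}$ in $M_{R,1,2}[W\times(U\cup V)]$ is $t^{(3)}_{v_j}$ times the unit vector of $u_i$, and the rank is $r$ instead of $r^2$. The gain is submodularity. The price is that we must prove that bounded contracted ranks still force bounded $\operatorname{rank}N^A_{R,I}$.

## 6. Cut ranks of contracted matrices

Fix $S$ with $n=|D|\ge1$. Let $m_0=\max(2,\max_R\rho(R))$ and let $t=(t^{(s)}_c)_{s\in[m_0],\,c\in D}$; for $R$ of arity $\ge2$, $M_{R,p,q}$ is defined by (1) with $R_S$. For a rational assignment $\tau$ of the variables and disjoint $X,Y\subseteq D$ put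
$$\rho_\tau(X,Y)=\sum_R\sum_{p\ne q}\operatorname{rank}_{\mathbb Q}M_{R,p,q}(\tau)[X\times Y],\qquad \lambda_\tau(A)=\rho_\tau(A,D\setminus A). \tag{4}$$
The sums run over the symbols of arity $\ge2$ and over *ordered* pairs $(p,q)$. Let $\ell=\sum_R\rho(R)(\rho(R)-1)$ over the same symbols; this is the number of triples $(R,p,q)$.

**Lemma 3.** For every $\tau$: $\rho_\tau$ is symmetric, monotone in both arguments and subadditive in each; $\rho_\tau(\{v\},Y)\le\ell$; $\lambda_\tau$ is symmetric and submodular, $\lambda_\tau(D)=\lambda_\tau(\emptyset)=0$, and $\lambda_\tau(\{v\})\le\ell$.

*Proof.*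

**Step 1: the elementary properties.** By (1), $M_{R,q,p}$ is the transpose of $M_{R,p,q}$, so $\operatorname{rank}M_{R,p,q}(\tau)[X\times Y]=\operatorname{rank}M_{R,q,p}(\tau)[Y\times X]$. Summing over ordered pairs gives $\rho_\tau(X,Y)=\rho_\tau(Y,X)$, hence $\lambda_\tau(A)=\lambda_\tau(D\setminus A)$. The rank of a submatrix is at most the rank of the matrix, which is monotonicity. The row space of $M[(X\cup X')\times Y]$ is the sum of the row spaces of $M[X\times Y]$ and $M[X'\times Y]$, which gives subadditivity in the first argument, and in the second by symmetry. A matrix with one row has rank at most 1, so $\rho_\tau(\{v\},Y)\le\ell$, and in particular $\lambda_\tau(\{v\})\le\ell$. A matrix without rows or columns has rank 0, so $\lambda_\tau(D)=\lambda_\tau(\emptyset)=0$.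

**Step 2: submodularity, by turning cut rank into the dimension of a sum of subspaces.** It suffices to treat $r(X)=\operatorname{rank}M[X\times(D\setminus X)]$ for one rational $D\times D$ matrix $M$. Let $W_x\subseteq\mathbb Q^D$ be the span of row $x$ of $M$ and the unit vector $e_x$, and let $W_X=\sum_{x\in X}W_x$. The space $W_X$ contains the $|X|$-dimensional span of $\{e_z:z\in X\}$. Modulo this span, the rows $x\in X$ of $M$ become the rows of $M[X\times(D\setminus X)]$. So $\dim W_X=|X|+r(X)$. Now $W_{X\cup X'}=W_X+W_{X'}$ and $W_{X\cap X'}\subseteq W_X\cap W_{X'}$, so
$$\dim W_{X\cup X'}+\dim W_{X\cap X'}\le\dim(W_X+W_{X'})+\dim(W_X\cap W_{X'})=\dim W_X+\dim W_{X'}.$$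
Since $|X\cup X'|+|X\cap X'|=|X|+|X'|$, subtracting cardinalities shows that $r$ is submodular. $\square$

**Lemma 4.** If all $N^A_{R,I}$ with $\emptyset\ne I\subsetneq[\rho(R)]$ have at most $k$ row classes, then for *every* $\tau$: $\lambda_\tau(A)\le\ell\,2^{m_0-2}k$.

*Proof.* The aim is to write each contracted block as a sum of few products through the matrices $N^A_{R,I}$. Let $B=D\setminus A$ and fix $(R,p,q)$. Split the sum (1) defining $M_{R,p,q}(\tau)[A\times B]$ according to the set $I$ of positions whose entry is in $A$. Here $p\in I$ and $q\notin I$, so there are $2^{\rho(R)-2}$ choices of $I$, and each $I$ is nonempty and proper. With $J=[\rho(R)]\setminus I$, the part belonging to $I$ is the product $X\,N^A_{R,I}\,Y$, where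
$$X(a,\bar a)=[a_p=a]\prod_{s\in I\setminus\{p\}}\tau^{(s)}_{a_s},\qquad Y(\bar b,b)=[b_q=b]\prod_{s\in J\setminus\{q\}}\tau^{(s)}_{b_s}$$
for $a\in A$, $\bar a\in A^I$, $\bar b\in B^J$, $b\in B$, and $[\cdot]$ is 1 or 0 according to truth. So the part has rank at most $\operatorname{rank}N^A_{R,I}\le k$. Summing over at most $2^{m_0-2}$ sets $I$ and the $\ell$ triples gives the bound. $\square$

In Example 1 the matrix $M_{R,1,3}[A\times B]$ was split in this way, into the parts for $I=\{1,2\}$ and $I=\{1\}$.

## 7. Bounding a flattening by its crossing contractions

We need a converse of Lemma 4. It cannot hold for every $\tau$, as the most obvious weights show.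

**Example 4 (all weights equal to 1).** Let $D$ consist of $a_i,b_i,c_i$ for $i\in\mathbb Z/r$, let $R=\{(a_i,b_j,c_k):i+j+k=0\}$, and let $A=\{a_i:i\in\mathbb Z/r\}$. The rows of $N^A_{R,\{1\}}$ are nonzero with disjoint supports, so its rank is $r$. But $M_{R,1,2}(a_i,b_j)=t^{(3)}_{c_{-i-j}}$. With all weights 1, the block with rows $a_i$ and columns $b_j$ is the all-ones matrix of rank 1, and the entries in the columns $c_k$ are zero. The same happens for $M_{R,1,3}$, and the blocks with $p\ne1$ vanish. So $\lambda_\tau(A)=2$ while $\operatorname{rank}N^A_{R,\{1\}}=r$. With $t^{(3)}_{c_0}=1$ and all other $t^{(3)}_{c_k}=0$, the block becomes a permutation matrix of rank $r$.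

So we should use *all* weights at once. The statement to prove is about tensors: if every contraction to one factor on each side of a cut has small rank, then the whole flattening has small rank. All vector spaces below are finite-dimensional over $\mathbb Q$. An element of $U\otimes V$ is viewed as a matrix and has a rank. A functional on one factor *contracts* a tensor along that factor. The *flattening* of a tensor in $\bigotimes_{i\in I}U_i\otimes\bigotimes_{j\in J}V_j$ with respect to $I|J$ is the same tensor viewed as an element of $U\otimes V$ with $U=\bigotimes_IU_i$, $V=\bigotimes_JV_j$. For example, in Example 3 the tensor $\sum_{i,j}w_{ij}\otimes u_i\otimes v_j$ has flattening rank $r^2$ with respect to $\{1\}\,|\,\{2,3\}$. Contracting the third factor by a functional $\varphi$ gives $\sum_i\big(\sum_j\varphi(v_j)w_{ij}\big)\otimes u_i$, of rank at most $r$. A quadratic loss is thus unavoidable with three factors, and Lemma 7 squares once for each additional factor.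

**Lemma 5.** If $\mathcal L\subseteq U\otimes V$ is a linear space of elements (matrices) of rank $\le r$, there are $U_0\subseteq U$, $V_0\subseteq V$ of dimension $\le r$ with $\mathcal L\subseteq U_0\otimes V+U\otimes V_0$.

*Proof.* The idea is to perturb an element of maximal rank. Let $M_0\in\mathcal L$ have maximal rank $s\le r$ and choose bases in which $M_0=\begin{pmatrix}I_s&0\\0&0\end{pmatrix}$. Let $M=\begin{pmatrix}P&Q\\S&W\end{pmatrix}\in\mathcal L$ in the same block form. For every $\varepsilon\in\mathbb Q$, $M_0+\varepsilon M\in\mathcal L$ has rank at most $s$, so its $(s+1)\times(s+1)$ minors vanish. Take the minor on the first $s$ rows and columns together with row $i$ and column $j$ of the lower right block. Pulling the factor $\varepsilon$ out of its last column,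
$$\det\begin{pmatrix}I_s+\varepsilon P&\varepsilon Q_{\cdot j}\\ \varepsilon S_{i\cdot}&\varepsilon W_{ij}\end{pmatrix}=\varepsilon\det\begin{pmatrix}I_s+\varepsilon P&Q_{\cdot j}\\ \varepsilon S_{i\cdot}&W_{ij}\end{pmatrix}=\varepsilon W_{ij}+O(\varepsilon^2),$$
since the second determinant equals $W_{ij}$ at $\varepsilon=0$. This polynomial in $\varepsilon$ vanishes on the infinite set $\mathbb Q$, so all its coefficients vanish and $W_{ij}=0$. Hence $W=0$ for every $M\in\mathcal L$. Let $U_0$ and $V_0$ be spanned by the first $s$ basis vectors of $U$ and $V$: the blocks $P,Q$ lie in $U_0\otimes V$ and $S$ lies in $U\otimes V_0$. $\square$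

**Lemma 6.** Let $E_1\subseteq V_2\otimes Y$, $E_2\subseteq V_1\otimes Y$, and $Z=(V_1\otimes E_1)\cap(V_2\otimes E_2)$ inside $V_1\otimes V_2\otimes Y$ (factors suitably reordered). Then $\dim Z\le\dim E_1\cdot\dim E_2$.

*Proof.* The plan is to embed $Z$ into a few copies of $E_2$. For $\varphi\in V_2^*$ let $c_\varphi:V_2\otimes Y\to Y$ be the contraction. We have $\bigcap_\varphi\ker c_\varphi=0$. Add functionals one at a time, each strictly shrinking the common kernel on $E_1$, until it is zero. This gives $\varphi_1,\dots,\varphi_d$ with $d\le\dim E_1$ such that $(c_{\varphi_i})_i$ is injective on $E_1$. Then $(\mathrm{id}\otimes c_{\varphi_i})_i:V_1\otimes E_1\to(V_1\otimes Y)^d$ is injective as well, since tensoring with $V_1$ preserves injectivity. An element of $Z$ lies in $V_2\otimes E_2$, and contracting it along $V_2$ gives an element of $E_2$. So $Z$ is mapped injectively into $E_2^d$, and $\dim Z\le d\dim E_2$. $\square$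

**Lemma 7.** Let $I,J$ be disjoint nonempty finite sets and $T\in\bigotimes_{i\in I}U_i\otimes\bigotimes_{j\in J}V_j$. Suppose that for all $p\in I$, $q\in J$ and all choices of functionals on the factors other than $p,q$, the contraction of $T$ in $U_p\otimes V_q$ has rank $\le w$. Then the flattening of $T$ with respect to $I\,|\,J$ has rank at most $(w+1)^{2^{|I|+|J|-2}}-1$.

*Proof.*

**Step 1: set up an induction on the number of factors left.** Put $\beta_e=(w+1)^{2^{e-2}}-1$. Then $\beta_2=w$ and $\beta_{e+1}=(\beta_e+1)^2-1=\beta_e^2+2\beta_e$. We show by induction on $e=|I'|+|J'|$, for nonempty $I'\subseteq I$ and $J'\subseteq J$, that every contraction $T'$ of $T$ by functionals on all factors outside $I'\cup J'$ has $I'|J'$-flattening rank at most $\beta_e$. The case $e=2$ is the hypothesis; the case $I'=I$, $J'=J$ is the lemma. Let $e\ge3$. One of $I',J'$ has at least two elements; by symmetry let it be $J'$.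

**Step 2: locate $T'$ by releasing one factor at a time.** Choose $q_1\ne q_2$ in $J'$ and put $U=\bigotimes_{I'}U_i$, $Y=\bigotimes_{J'\setminus\{q_1,q_2\}}V_j$ (so $Y=\mathbb Q$ if $J'=\{q_1,q_2\}$) and $\beta=\beta_{e-1}$. The contractions of $T'$ by all functionals on $V_{q_1}$ form a linear space in $U\otimes(V_{q_2}\otimes Y)$, because contraction is linear in the functional. By induction, applied to $I'$ and $J'\setminus\{q_1\}$, all its elements have rank at most $\beta$. Lemma 5 gives $U_1\subseteq U$ and $E_1\subseteq V_{q_2}\otimes Y$ of dimension at most $\beta$ such that this space lies in $U_1\otimes(V_{q_2}\otimes Y)+U\otimes E_1$. The coefficients of $T'$ along a basis of $V_{q_1}$ are such contractions, by the functionals of the dual basis. So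
$$T'\in U_1\otimes V_{q_1}\otimes V_{q_2}\otimes Y+U\otimes(V_{q_1}\otimes E_1).$$
In the same way, with $q_2$ in place of $q_1$, there are $U_2\subseteq U$ and $E_2\subseteq V_{q_1}\otimes Y$ of dimension at most $\beta$ with
$$T'\in U_2\otimes V_{q_1}\otimes V_{q_2}\otimes Y+U\otimes(V_{q_2}\otimes E_2).$$

**Step 3: divide out the small part and intersect.** Let $\bar U=U/(U_1+U_2)$. The image of $T'$ with first factor in $\bar U$ lies in $\bar U\otimes(V_{q_1}\otimes E_1)$ and in $\bar U\otimes(V_{q_2}\otimes E_2)$. Taking coordinates with respect to a basis of $\bar U$, the intersection of these two spaces is $\bar U\otimes Z$ with $Z=(V_{q_1}\otimes E_1)\cap(V_{q_2}\otimes E_2)$, and $\dim Z\le\beta^2$ by Lemma 6. So the image has rank at most $\beta^2$. Choose a complement $C$ of $U_1+U_2$ in $U$. Then $T'$ is the sum of an element of $(U_1+U_2)\otimes V_{q_1}\otimes V_{q_2}\otimes Y$, of rank at most $2\beta$, and an element of $C\otimes V_{q_1}\otimes V_{q_2}\otimes Y$, which has the rank of the image because $C\cong\bar U$. Altogether the flattening rank of $T'$ is at most $2\beta+\beta^2=\beta_e$. $\square$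

## 8. Weights at which no relevant minor vanishes by accident

Lemma 7 asks for all weights; an algorithm uses one assignment. The bridge is that a rank bound at one assignment gives the same bound at all assignments, provided that the assignment is not a zero of any nonzero minor.

Fix an integer $w\ge0$. For $R,p,q$ as above and disjoint $X,Y\subseteq D$ with $|X|=|Y|=w+1$ let
$$\Delta_{R,p,q,X,Y}=\det M_{R,p,q}[X\times Y]\in\mathbb Z[t].$$
Let $P$ be the number of these polynomials; $P\le\ell\,n^{2(w+1)}$. In each monomial of an entry of $M_{R,p,q}$ the variables have distinct upper indices $s$, so an entry has total degree at most $m_0-2$ and degree at most 1 in each single variable. Hence each $\Delta$ has total degree at most $h:=(m_0-2)(w+1)$ and degree at most $w+1$ in each single variable.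

**Definition ($w$-good).** The assignment $\tau$ is $w$-good if $\Delta(\tau)\ne0$ for every $\Delta$ in this list that is not the zero polynomial.

In Example 4, with $w=1$ and $r\ge2$, the polynomial $t^{(3)}_{c_0}t^{(3)}_{c_{-2}}-\big(t^{(3)}_{c_{-1}}\big)^2$ is the minor of $M_{R,1,2}$ with rows $a_0,a_1$ and columns $b_0,b_1$. It is nonzero as a polynomial (for $r=2$ it is $(t^{(3)}_{c_0})^2-(t^{(3)}_{c_1})^2$) and vanishes at the all-ones assignment, which is therefore not 1-good.

**Lemma 8.** For fixed $\mathcal R$ and $w$, a $w$-good $\tau$ with entries in $\{0,\dots,(w+1)P\}$ can be computed deterministically in polynomial time.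

*Proof.*

**Step 1: write out all minors.** An entry of $M_{R,p,q}$ is a sum of at most $n^{m_0-2}$ monomials with coefficient 1. So each $\Delta$ expands into at most $L:=(w+1)!\,n^h$ signed monomials, which is polynomial in $n$. The list of expanded polynomials, after collecting terms, is computable in polynomial time. Discard the zero polynomials.

**Step 2: fix the variables one at a time.** Process the at most $m_0n$ variables in turn, keeping all current polynomials nonzero. When $z$ is processed, view each current polynomial as a polynomial in the remaining variables other than $z$ with coefficients in $\mathbb Z[z]$. Some coefficient is a nonzero element of $\mathbb Z[z]$, of degree at most $w+1$, because substitution does not increase the degree in any other variable. If substituting a value for $z$ makes the polynomial zero, the value is a root of this coefficient. So each polynomial forbids at most $w+1$ values, all together at most $(w+1)P$, and one of the $(w+1)P+1$ values in $\{0,\dots,(w+1)P\}$ is allowed. Find one by trial substitution. At the end all polynomials are nonzero constants, so $\tau$ is $w$-good.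

**Step 3: bound the bit lengths.** Substitution does not increase the number of monomials. At any stage a coefficient is a sum of at most $L$ terms, each $\pm$ a product of at most $h$ substituted values. So its absolute value is at most $L\,((w+1)P+1)^h$, and it has $O_{\mathcal R,w}(\log(n+2))$ bits. $\square$

**Remark (computing ranks).** For $\tau$ as in Lemma 8, the entries of $M_{R,p,q}(\tau)$ are integers of absolute value at most $\big(n((w+1)P+1)\big)^{m_0-2}$, so they have $O_{\mathcal R,w}(\log(n+2))$ bits. All intermediate numbers in fraction-free Gaussian elimination are minors, which by Hadamard's inequality have bit length polynomial in $n$. So ranks and row bases of submatrices, and hence $\rho_\tau$ and $\lambda_\tau$, are computable in polynomial time.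

**Lemma 9.** Let $\tau$ be $w$-good and $\lambda_\tau(A)\le w$. Then for all $R\in\mathcal R$ and $\emptyset\ne I\subsetneq[\rho(R)]$: $\operatorname{rank}N^A_{R,I}\le(w+1)^{2^{\rho(R)-2}}-1$, so $N^A_{R,I}$ has at most $2^{(w+1)^{2^{m_0-2}}-1}$ row classes.

*Proof.* Let $B=D\setminus A$, $m=\rho(R)$ (so $m\ge2$), $J=[m]\setminus I$. Let $T\in(\mathbb Q^A)^{\otimes I}\otimes(\mathbb Q^B)^{\otimes J}$ be the 0/1 tensor of $R_S$ restricted to positions $I$ in $A$ and positions $J$ in $B$. Its $I|J$-flattening is $N^A_{R,I}$.

**Step 1: pass from $\tau$ to all assignments.** Let $p\in I$, $q\in J$. Since $\operatorname{rank}M_{R,p,q}(\tau)[A\times B]\le\lambda_\tau(A)\le w$, all $\Delta_{R,p,q,X,Y}$ with $X\subseteq A$, $Y\subseteq B$ vanish at $\tau$. As $\tau$ is $w$-good, they are zero polynomials. So $\operatorname{rank}M_{R,p,q}(\sigma)[A\times B]\le w$ for every rational $\sigma$.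

**Step 2: realize each contraction of $T$ by an assignment.** Let functionals be given, that is, vectors $\varphi_s\in\mathbb Q^A$ for $s\in I\setminus\{p\}$ and $\varphi_s\in\mathbb Q^B$ for $s\in J\setminus\{q\}$. For $s\in I\setminus\{p\}$ put $\sigma^{(s)}_c=\varphi_s(c)$ if $c\in A$ and $0$ if $c\in B$. For $s\in J\setminus\{q\}$ put $\sigma^{(s)}_c=\varphi_s(c)$ if $c\in B$ and $0$ if $c\in A$. Set all remaining variables to $0$; they do not occur in $M_{R,p,q}$. In $M_{R,p,q}(\sigma)[A\times B]$ only the tuples with positions $I$ in $A$ and positions $J$ in $B$ contribute, so this matrix is exactly the contraction of $T$ by the $\varphi_s$. By Step 1 its rank is at most $w$.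

**Step 3: apply the tensor lemma.** By Step 2 the hypothesis of Lemma 7 holds, with $|I|+|J|=m$. This gives the rank bound. A 0/1 matrix of rank $r$ has at most $2^r$ distinct rows, as shown in Section 5, and $m\le m_0$. $\square$

## 9. The splitting algorithm and the proof of Theorem 1

The following constants are computable from $(\mathcal R,F)$:
$$k'=\ell\,2^{m_0-2}k_F,\qquad w=\max(3k',2\ell)+\ell,\qquad K=\max\bigl(2,\,2^{(w+1)^{2^{m_0-2}}-1}\bigr),\qquad F'=F'_{\mathcal R,K}.$$

**Algorithm.** The input is $S$ with $D=D_S$. If $D=\emptyset$, output the constant for $S$. Otherwise compute a $w$-good $\tau$ by Lemma 8 and write $\lambda=\lambda_\tau$, $\rho=\rho_\tau$. Build a decomposition top-down from the set $D$, for which $\lambda(D)=0\le w$, keeping the invariant $\lambda(A)\le w$ for all node sets. For a current set $A$ with $|A|\ge2$ and $B=D\setminus A$: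

(a) If $\lambda(A)\le w-\ell$, split $A$ into $\{v\}$ and $A\setminus\{v\}$ for any $v\in A$.

(b) If $\lambda(A)>w-\ell=\max(3k',2\ell)$, choose for each $(R,p,q)$ a row basis of $M_{R,p,q}(\tau)[B\times A]$ and let $Q\subseteq B$ be the union of the index sets. For each ordered partition $Q=Q_1\sqcup Q_2$ (parts may be empty) compute $Z$ minimizing $\lambda(Z)$ subject to $Q_1\subseteq Z\subseteq D\setminus Q_2$. If some such $Z$ satisfies $\lambda(A\cap Z)<\lambda(A)$ and $\lambda(A\setminus Z)<\lambda(A)$, split $A$ into $A\cap Z$ and $A\setminus Z$. If none does, stop and answer "$S$ is not the value of any term in $T(F)$".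

When all leaves are singletons, output the term of Lemma 2.

The set $Q$ is a small witness of the connection between $A$ and the outside. For every $(R,p,q)$ the rows in $Q$ already have the full rank, so
$$\rho(Q,A)=\rho(B,A)=\lambda(A),\qquad |Q|\le\rho(B,A)=\lambda(A)\le w. \tag{5}$$
In particular there are at most $2^w$ ordered partitions to try.

*Proof of Theorem 1.*

**Step 1: check that the invariant is kept and that every split is proper.** In (a), $\lambda(\{v\})\le\ell\le w$. By symmetry, submodularity and $\lambda(\emptyset)=0$,
$$\lambda(A\setminus\{v\})=\lambda(B\cup\{v\})\le\lambda(B)+\lambda(\{v\})=\lambda(A)+\lambda(\{v\})\le (w-\ell)+\ell=w.$$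
In (b), both parts have $\lambda<\lambda(A)\le w$. Both are nonempty, since if one were empty the other would be $A$, contradicting strictness. If $\ell=0$, then $\lambda\equiv0$ and $w=0$, and only (a) occurs.

**Step 2: check that an output term is correct.** All node sets satisfy $\lambda_\tau(A_u)\le w$, and $\tau$ is $w$-good. By Lemma 9, and by the bound 2 for $I=[\rho(R)]$, all $N^{A_u}_{R,I}$ have at most $K$ row classes. Lemma 2 yields $t'\in T(F')$ with value $S$.

**Step 3: find a balanced cut when a good decomposition exists.** From here to the end of Step 4 suppose $S=\operatorname{val}(t)$ with $t\in T(F)$; we must show that (b) never fails. Take the decomposition of Lemma 1. By Lemma 4 all its node sets satisfy $\lambda\le k'$. Consider an application of (b) to $A$ and put $\mu(X)=\rho(Q\cap X,A)$ for $X\subseteq D$, the share of the connection that lies in $X$. By Lemma 3, $\mu$ is monotone and subadditive and $\mu(\{v\})\le\ell$; by (5), $\mu(D)=\lambda(A)$; and $\lambda(A)>0$ by the condition of (b).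

Let $u$ be a node of maximal depth in the decomposition of Lemma 1 with $\mu(A_u)>\frac23\lambda(A)$; the root qualifies. Since $\frac23\lambda(A)>\frac43\ell\ge\ell$, $u$ is not a leaf. Its children have $\mu\le\frac23\lambda(A)$ by the choice of $u$. By subadditivity one of them has a node set $X$ with $\mu(X)>\frac13\lambda(A)$. Also
$$\mu(D\setminus X)\ge\mu(D)-\mu(X)\ge\lambda(A)-\tfrac23\lambda(A)=\tfrac13\lambda(A),$$
and $\lambda(X)\le k'$.

**Step 4: show that the computed minimizer is as good as the unknown $X$.** Consider the partition $Q_1=Q\cap X$, $Q_2=Q\setminus X$ and its minimizer $Z$. Since $X$ itself is feasible, $\lambda(Z)\le\lambda(X)\le k'$. Since $Q\subseteq B$, we have $Q_1\subseteq B\cap Z$ and $Q_2\subseteq B\setminus Z$. By submodularity,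
$$\lambda(A\cap Z)\le\lambda(A)+\lambda(Z)-\lambda(A\cup Z).$$
The complement of $A\cup Z$ is $B\setminus Z$, so by symmetry and monotonicity of $\rho$,
$$\lambda(A\cup Z)=\lambda(B\setminus Z)=\rho(B\setminus Z,\,A\cup Z)\ge\rho(Q_2,A)=\mu(D\setminus X)\ge\tfrac13\lambda(A).$$
In the same way, with $D\setminus Z$ in place of $Z$,
$$\lambda(A\setminus Z)\le\lambda(A)+\lambda(D\setminus Z)-\lambda(A\cup(D\setminus Z)),$$
$$\lambda(A\cup(D\setminus Z))=\lambda(B\cap Z)\ge\rho(Q_1,A)=\mu(X)\ge\tfrac13\lambda(A),$$
and $\lambda(D\setminus Z)=\lambda(Z)\le k'$. Hence both $\lambda(A\cap Z)$ and $\lambda(A\setminus Z)$ are at most $\frac23\lambda(A)+k'$. This is less than $\lambda(A)$, because $\lambda(A)>3k'$. So (b) succeeds, and the negative answer is never given when $S$ is the value of a term in $T(F)$.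

**Step 5: bound the running time.** At most $n-1$ splits are made, with at most $2^w$ minimizations each, and $\lambda$ is evaluated in polynomial time by the remark after Lemma 8. The constrained minimization is the minimization, over all subsets $Z'$ of the ground set $D\setminus(Q_1\cup Q_2)$, of the function $Z'\mapsto\lambda(Q_1\cup Z')$, with $Z=Q_1\cup Z'$. This function is submodular and integer-valued, with values in $\{0,\dots,\ell n\}$. We use the following known theorem. A minimizer of an integer-valued submodular function on the subsets of an $N$-element set, given by a value oracle and with values of absolute value at most $H$, can be found with a number of oracle calls and arithmetic operations polynomial in $N$ and $\log(H+2)$ (Grötschel–Lovász–Schrijver, Combinatorica 1 (1981) 169–197; Schrijver, J. Combin. Theory Ser. B 80 (2000) 346–355; Iwata–Fleischer–Fujishige, J. ACM 48 (2001) 761–777). With Lemmas 2 and 8 the total time is polynomial. Everything is constructed from $(\mathcal R,F)$, and $F'$ does not depend on $S$. $\square$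

Goodness of $\tau$ is used only in Step 2. Steps 3 and 4, and with them the correctness of negative answers, hold for every $\tau$, because Lemma 4 does.

## 10. Row-class index and branch-width

The same lemmas classify the classes of structures that are generated by a finite $F$.

**Definition (index and branch-width).** For nonempty $S$ let $\mathrm{ix}(S)$ be the minimum, over decompositions of $D_S$, of the maximum number of row classes of $N^{A_u}_{R,I}$ ($u$ a node, $R\in\mathcal R$, $\emptyset\ne I\subsetneq[\rho(R)]$; value 1 if there is no such $R,I$). Let $\lambda^*(A)$ be defined as $\lambda_\tau(A)$, but with ranks of the matrices $M_{R,p,q}$ over the field $\mathbb Q(t)$. Let $\mathrm{bw}(S)$ be the minimum over decompositions of $\max_u\lambda^*(A_u)$.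

The proof of Lemma 3 works over any field, so $\lambda^*$ is symmetric and submodular. For the relation $x<y<z$ with $n\ge1$, the decomposition by initial segments and singletons gives $\mathrm{ix}(S)\le2$ by Section 3. On the initial segments $\lambda^*\le4$ by Example 1; on singletons $\lambda^*\le\ell=6$. So $\mathrm{bw}(S)\le6$.

**Theorem 2 (classification).**

1. $S\in\operatorname{val}(T(F))\Rightarrow\mathrm{ix}(S)\le k_F$. If $K\ge2$ and $\mathrm{ix}(S)\le K$, then $S\in\operatorname{val}(T(F'_{\mathcal R,K}))$.
2. $\mathrm{bw}(S)\le\ell\,2^{m_0-2}\,\mathrm{ix}(S)$ and $\mathrm{ix}(S)\le2^{(\mathrm{bw}(S)+1)^{2^{m_0-2}}-1}$.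
3. Hence for a class $\mathcal C$ of $\mathcal R$-structures the following are equivalent: $\mathcal C\subseteq\operatorname{val}(T(F))$ for some finite $F\subseteq F^{\mathrm{QF}}$; $\mathrm{ix}$ is bounded on $\mathcal C$; $\mathrm{bw}$ (a branch-width of a symmetric submodular function) is bounded on $\mathcal C$. (The empty structures, finitely many up to isomorphism, are ignored in the last two conditions.)
4. (Normal form.) Every $S\in\operatorname{val}(T(F))$ of sort $\mathcal R$ is the value of a term over a finite signature depending only on $(\mathcal R,F)$, with a single $\oplus$ symbol, no operation deleting elements, and size $O(|D_S|+1)$.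
5. (A lower bound for Lemma 9.) For $m\ge3$ and $\mathcal R=\{R\}$ with $\rho(R)=m$ there are cuts with $\lambda^*(A)=(m-1)r$ and $\operatorname{rank}N^A_{R,\{1\}}=r^{m-1}$, for every $r\ge1$. So $\operatorname{rank}N^A_{R,I}$ is not bounded by a linear function of $\lambda^*(A)$. For $m=3$ the exponent 2 in the bound $(w+1)^2-1$ is optimal.

*Proof.*

**Part 1: terms and index.** The first claim is Lemma 1. The second is Lemma 2; the matrices with $I=[\rho(R)]$ have at most $2\le K$ row classes.

**Part 2: index and branch-width.** For the first inequality, take a decomposition attaining $\mathrm{ix}(S)$. The proof of Lemma 4 works over $\mathbb Q(t)$, with the variables themselves in place of $\tau$, and bounds $\lambda^*$ on every node set. For the second, let $w=\mathrm{bw}(S)$ and take a decomposition with $\lambda^*(A_u)\le w$ for all $u$. For $A=A_u$, every $M_{R,p,q}[A\times(D\setminus A)]$ has rank at most $w$ over $\mathbb Q(t)$, so all polynomials $\Delta_{R,p,q,X,Y}$ with $X\subseteq A$ and $Y\subseteq D\setminus A$ are zero. From that point on the proof of Lemma 9 applies and bounds the row classes. If no pair $R,I$ exists, then $\mathrm{ix}(S)=1$ and the inequality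 is clear.

**Part 3: the equivalence.** If $\mathcal C\subseteq\operatorname{val}(T(F))$, then $\mathrm{ix}\le k_F$ on its nonempty members. If $\mathrm{ix}\le K$ on these, with $K\ge2$, then they lie in $\operatorname{val}(T(F'_{\mathcal R,K}))$, and so do the empty structures, which are constants of $F'_{\mathcal R,K}$. The two boundedness conditions are equivalent by part 2.

**Part 4: counting symbols.** Use Lemmas 1 and 2 with $K=\max(2,k_F)$. For $|D_S|=n\ge1$ the term has one symbol $\mathbf c$ for each of the $n$ leaves, the four symbols $h_\gamma,\oplus,\mathrm{rel}_1,\mathrm{rel}_2$ for each of the $n-1$ inner nodes, and one $g$. All domain formulas are $\mathsf{True}$. Empty structures are constants.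

**Part 5: generalize Example 3.** Let $A=\{a_f:f\in[r]^{m-1}\}$, indexing $f$ by $\{2,\dots,m\}$. Let $B=\{b_{s,i}:2\le s\le m,\ i\in[r]\}$, $D=A\sqcup B$, and
$$R=\{(a_f,b_{2,f(2)},\dots,b_{m,f(m)}):f\in[r]^{m-1}\}.$$
The rows of $N^A_{R,\{1\}}$ are distinct unit vectors, so its rank is $r^{m-1}$. Only position 1 ever carries an element of $A$, so $M_{R,p,q}[A\times B]$ is zero unless $p=1$. For $p=1$ and $q\ge2$, the row of $a_f$ is a nonzero monomial times the unit vector of $b_{q,f(q)}$. All $r$ unit vectors occur, so the rank is $r$. Hence $\lambda^*(A)=(m-1)r$. Since $m-1\ge2$, $r^{m-1}$ is not bounded by a linear function of $(m-1)r$. For $m=3$ the rank is $r^2=\frac14\lambda^*(A)^2$, against the upper bound $(\lambda^*(A)+1)^2-1$, so the exponent 2 is optimal. $\square$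

## 11. Random weights, and model checking without a term

In Theorem 1 the exponent of $n$ depends on $w$, because Lemma 8 writes out all minors of size $w+1$. Random weights avoid this. The Schwartz–Zippel lemma says that a nonzero polynomial of total degree at most $h$ vanishes with probability at most $h/|\Omega|$ when its variables are chosen independently and uniformly from a finite set $\Omega$ of numbers.

**Theorem 3 (fixed-parameter Las Vegas version).** There is a randomized algorithm that solves the problem of Theorem 1 with the same $F'$, never errs, and runs in expected time $f(\mathcal R,F)\cdot(n+2)^{O(m_0)}$, where $n=|D_S|$, $f$ is computable and the $O$-constant is absolute.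

*Proof.*

**Step 1: choose weights that are good with probability at least $\frac12$.** If $D_S=\emptyset$, output the constant. Otherwise let $P'=\max(1,\ell n^{2(w+1)})$ and choose all entries of $\tau$ independently and uniformly from $\{1,\dots,2hP'\}$. (If $h=0$, no variable occurs in the matrices and nothing needs to be chosen.) Each nonzero $\Delta$ has degree at most $h$, so it vanishes at $\tau$ with probability at most $1/(2P')$. There are at most $P'$ of them, so $\tau$ is $w$-good with probability at least $\frac12$. The entries have $O_{\mathcal R,w}(\log(n+2))$ bits.

**Step 2: make the answer certain.** Run the algorithm of Section 9 with this $\tau$. Negative answers are correct for every $\tau$, since Steps 3 and 4 of that proof used only Lemmas 1, 3 and 4, none of which needs goodness. If a decomposition is produced, check directly whether all $N^{A_u}_{R,I}$ have at most $K$ row classes. If yes, output the term of Lemma 2. If not, $\tau$ was not $w$-good, by Lemma 9; then restart with fresh weights. Each round ends the computation with probability at least $\frac12$, so the expected number of rounds is at most 2.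

**Step 3: bound the time of a round.** There are at most $n-1$ splits, with at most $2^w$ submodular minimizations each, polynomial with absolute exponent. The value oracle computes ranks of at most $\ell$ matrices of size at most $n\times n$, obtained from at most $n^{m_0}$ tuples per relation, with entries of $O_{\mathcal R,w}(\log(n+2))$ bits. The final check and Lemma 2 inspect matrices with at most $n^{m_0}$ entries, for at most $2^{m_0}$ sets $I$ per relation and $2n-1$ nodes. The numbers $w,K,\ell$ and the implied constants are computable from $(\mathcal R,F)$. $\square$

**Corollary 4.** For every $\mathcal R$, finite $F\subseteq F^{\mathrm{QF}}$ and CMS sentence $\varphi$ over $\mathcal R$ there is a polynomial-time algorithm which, given only an $\mathcal R$-structure $S$ (no term), either correctly reports $S\notin\operatorname{val}(T(F))$ or decides whether $S\models\varphi$.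

*Proof.* Apply Theorem 1. If it outputs a term $t'$, run on $t'$ the known fixed-parameter linear algorithm from Section 2. Since $\operatorname{Sig}(t')\subseteq F'$ and $F'$ is fixed and finite, only finitely many parameters $(\operatorname{Sig}(t'),\varphi)$ are possible, so that algorithm runs in time linear in $|t'|$. As $\operatorname{val}(t')\simeq S$, its answer is the truth value of $\varphi$ in $S$. $\square$
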